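\title{Nice derivations of polynomial rings whose kernels are not finitely generated}

\begin{abstract}
Let $k$ be a field of characteristic zero. A derivation $D$ of $k[x_1,\dots,x_m,y_1,\dots,y_n]$ is nice if $D(x_i)=0$ and $D^2(y_j)=0$ for all $i,j$. We give a nice derivation with $(m,n)=(1,4)$ whose kernel is not a finitely generated $k$-algebra. It belongs to a two-parameter family, for which we decide exactly when the kernel is finitely generated. As a consequence, for $m\ge1$ the kernel of every nice derivation is finitely generated if and only if $n\le2$ or $(m,n)=(1,3)$.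
\end{abstract}

\section{Introduction}

Let $k$ be a field of characteristic zero and let $k[\mathbf x,\mathbf y]=k[x_1,\dots,x_m,y_1,\dots,y_n]$. We consider $k$-derivations $D$ of $k[\mathbf x,\mathbf y]$ with $D(x_i)=0$ for all $i$; such a $D$ is determined by the polynomials $D(y_1),\dots,D(y_n)$. Its kernel is the subalgebra $k[\mathbf x,\mathbf y]^D=\{f: D(f)=0\}$. We call $D$ \emph{elementary} if $D(y_j)\in k[\mathbf x]$ for all $j$, \emph{triangular} if $D(y_j)\in k[\mathbf x,y_1,\dots,y_{j-1}]$ for all $j$, and \emph{nice} if $D^2(y_j)=0$ for all $j$. Elementary derivations are both triangular and nice.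

A derivation is \emph{locally nilpotent} if every element is killed by some power of $D$. By the Leibniz rule the elements killed by a power of $D$ form a subalgebra, so it suffices to test the variables, and nice derivations are locally nilpotent. For such $D$ the maps $\exp(sD)=\sum_i s^iD^i/i!$, $s\in k$, form an action of the additive group on affine space whose ring of invariants is the kernel. If $D$ is nice, then $\exp(sD)(y_j)=y_j+sD(y_j)$: every point moves on a straight line with constant velocity, and the coordinates $D(y_j)$ of the velocity are themselves invariants. If $D$ is elementary, the velocity depends on $\mathbf x$ alone.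

For $m=1$ a nonzero elementary derivation is easy to describe. Since $k[x_1]$ is a principal ideal domain, a matrix in $\mathrm{GL}_n(k[x_1])$ carries $(D(y_1),\dots,D(y_n))$ to $(g,0,\dots,0)$ with $g\ne0$. In the new variables $y_j'$ we have $D=g\,\partial/\partial y_1'$, and the kernel is the polynomial ring $k[x_1,y_2',\dots,y_n']$. The following results are quoted in \cite{HF}.
\begin{itemize}
\item If $D$ is elementary and $m\le2$ or $n\le2$, then the kernel is finitely generated (van den Essen--Janssen).
\item For $(m,n)=(2,4)$ there is a nice derivation whose kernel is not finitely generated (Freudenburg).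
\item For $(m,n)=(1,4)$ there is a triangular derivation whose kernel is not finitely generated (Daigle--Freudenburg), namely $D(y_1)=x_1^{t+1}$, $D(y_2)=y_1$, $D(y_3)=y_2$, $D(y_4)=x_1^t$ with $t\ge2$.
\end{itemize}
The last example is not nice, since $D^2(y_2)=x_1^{t+1}\neq0$. This leads to the problem posed in \cite{HF}.

\medskip
\noindent\textbf{Problem.} Is the kernel of every nice derivation of $k[x_1,y_1,y_2,y_3,y_4]$ a finitely generated $k$-algebra?
\medskip

One might guess that it is. Nice derivations have the same straight orbits as elementary ones, and in five variables the elementary derivations with $(m,n)=(1,4)$ or $(2,3)$ have finitely generated kernel. The answer is nevertheless negative. With $x=x_1$, $y=y_1$ and $(z_1,z_2,z_3)=(y_2,y_3,y_4)$, a counterexample is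
\[
D(x)=D(y)=0,\quad D(z_1)=yX,\quad D(z_2)=y^3-xX,\quad D(z_3)=-x^4,
\]
where $X=x^5z_1+x^4yz_2+y^4z_3$. It is the member $(p,a)=(3,5)$ of the following family. Let $p\ge2$ and $a\ge2$ be integers, let $B=k[x,y,z_1,z_2,z_3]$, put
\[
X=x^az_1+x^{a-1}y\,z_2+y^{p+1}z_3,
\]
and let $D_{p,a}$ be the derivation of $B$ with
\[
x\mapsto0,\qquad y\mapsto0,\qquad z_1\mapsto yX,\qquad z_2\mapsto y^p-xX,\qquad z_3\mapsto-x^{a-1}.
\]
We check in Section~\ref{sec:kernel} that $D_{p,a}(X)=0$, so that $D_{p,a}$ is nice.

\begin{theorem}\label{thm:main}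
If $(a+1)(p-1)\ge4p$, then $B^{D_{p,a}}$ is not a finitely generated $k$-algebra. This applies to $(p,a)=(3,5)$; in particular the Problem has a negative answer.
\end{theorem}

\begin{theorem}\label{thm:sharp}
The algebra $B^{D_{p,a}}$ is finitely generated if and only if $(a+1)(p-1)<4p$.
\end{theorem}

The inequality in Theorem~\ref{thm:sharp} reads $(a-3)p<a+1$. It holds exactly when $a\le3$, or $a=4$ and $p\le4$, or $a\in\{5,6\}$ and $p=2$.

\begin{theorem}\label{thm:mn}
Let $m\ge1$. The kernel of every nice derivation of $k[x_1,\dots,x_m,y_1,\dots,y_n]$ is finitely generated if and only if $n\le2$ or $(m,n)=(1,3)$.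
\end{theorem}

The proof of Theorem~\ref{thm:main} is self-contained. We identify the kernel with a bigraded ring whose piece of bidegree $(N,m)$ consists of the polynomials in two variables of weighted degree at most $N$ that vanish to weighted order at least $m$ at the origin, and we restrict these polynomials to a parabola. In the quotient ring so obtained the slopes $m/N$ never reach $2/(p-1)$, but a dimension count shows that they come arbitrarily close. In a finitely generated ring the supremum of the slopes would be attained by a generator. Theorems~\ref{thm:sharp} and~\ref{thm:mn} also use published results, from \cite{BCHM,HK} and \cite{BD,DF} respectively.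

\section{The kernel as an intersection of two Laurent rings}\label{sec:kernel}

Fix $p,a\ge2$ and write $D=D_{p,a}$ and $R=B^D$. The definition of $D$ looks circular, since $X$ is built from the $z_i$ and occurs in $D(z_i)$. To see why it works, regard $X$ for a moment as a new variable. Then the formulas define an elementary derivation of $k[x,y,X][z_1,z_2,z_3]$, and its three values satisfy the relation
\[
x^a\cdot yX+x^{a-1}y\cdot(y^p-xX)+y^{p+1}\cdot(-x^{a-1})=0,
\]
whose coefficients do not involve $X$. Hence $X-(x^az_1+x^{a-1}yz_2+y^{p+1}z_3)$ is killed, and the derivation descends to the quotient by this element. The quotient is $B$ and the induced derivation is $D$. So $D(X)=0$, each $D(z_i)$ lies in $k[x,y,X]\subset R$, and $D$ is nice.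

A kernel is easy to compute when some element $s$ has $D(s)=1$. Here there is none: because $a\ge2$, all $D(z_i)$ lie in the ideal $(x,y)$. But $D(z_3)=-x^{a-1}$ becomes a unit after inverting $x$, and the element $r=xz_1+yz_2$ has
\[
D(r)=xyX+y^{p+1}-xyX=y^{p+1},
\]
which becomes a unit after inverting $y$. We therefore compute the kernel on the localizations $B_x$ and $B_y$ and intersect.

This requires one more invariant on each side. If $D^2(f)=D^2(g)=0$, then $D(f)g-D(g)f\in R$, since its derivative is $D(f)D(g)-D(g)D(f)=0$. The pair $(r,z_3)$ gives $y^{p+1}z_3+x^{a-1}r=X$. The pairs $(z_3,z_2)$ and $(r,z_1)$ give $v$ and $yu$, where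
\[
v=xXz_3-x^{a-1}z_2-y^pz_3,\qquad u=y^pz_1-Xr .
\]
Thus $v\in R$, and $u\in R$ because $yD(u)=D(yu)=0$. The five invariants $x,y,X,u,v$ satisfy one relation. Indeed $X+yv=x^az_1+xyXz_3$ and $y^{p+1}z_3=X-x^{a-1}r$, so $y^p(X+yv)=x^ay^pz_1+xX(X-x^{a-1}r)=x^au+xX^2$, that is,
\begin{equation}\label{eq:relation}
x^au=y^{p+1}v+y^pX-xX^2 .
\end{equation}

\begin{lemma}\label{lem:intersection}
Let $M=k[x^{\pm1},y,X,v]$ and $M'=k[x,y^{\pm1},X,u]$. The elements $x,y,X,v$ are algebraically independent, and so are $x,y,X,u$. Moreover $(B_x)^D=M$, $(B_y)^D=M'$ and $R=M\cap M'$.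
\end{lemma}

\begin{proof}
In $B_x$ we have $z_2=x^{1-a}(xXz_3-y^pz_3-v)$ and $z_1=x^{-a}(X-x^{a-1}yz_2-y^{p+1}z_3)$, so $B_x=k[x^{\pm1},y,X,v,z_3]$. The five elements $x,y,X,v,z_3$ generate a field of transcendence degree five and are therefore algebraically independent. Thus $B_x=M[z_3]$ is a polynomial ring over $M$, on which $D=-x^{a-1}\partial/\partial z_3$. In characteristic zero the kernel is $M$.

In $B_y$ we have $z_3=y^{-p-1}(X-x^{a-1}r)$, $z_1=y^{-p}(u+Xr)$ and $z_2=y^{-1}(r-xz_1)$, so $B_y=k[x,y^{\pm1},X,u,r]$. Again the five elements are algebraically independent, $B_y=M'[r]$, and $D=y^{p+1}\partial/\partial r$ has kernel $M'$.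

Finally $B_x\cap B_y=B$, because $x$ and $y$ are non-associate primes of the unique factorization domain $B$. Hence $R=(B_x)^D\cap(B_y)^D$.
\end{proof}

\section{Plane polynomials and restriction to a parabola}\label{sec:plane}

Membership in $M$ is read from an expansion in $X,v$, membership in $M'$ from an expansion in $X,u$. To compare the two we rescale so that $x$ and $y$ disappear from \eqref{eq:relation}. Put
\[
\xi=xy^{-p}X,\qquad \eta=xy^{1-p}v,\qquad \omega=x^{a+1}y^{-2p}u .
\]
Multiplying \eqref{eq:relation} by $xy^{-2p}$ gives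
\begin{equation}\label{eq:omega}
\omega=\eta+\xi-\xi^2 .
\end{equation}
So $k[\xi,\eta]=k[\xi,\omega]$ is a polynomial ring in two variables with two systems of coordinates, and both $M$ and $M'$ lie in $L=k[\xi,\eta][x^{\pm1},y^{\pm1}]$. We grade $L$ by $\mathbb Z^2$, giving $x^{-m}y^N\phi$ with $\phi\in k[\xi,\eta]$ the bidegree $(N,m)$. The bidegrees of $x,y,X,v,u$ are $(0,-1)$, $(1,0)$, $(p,1)$, $(p-1,1)$, $(2p,a+1)$.

For $0\neq\phi=\sum c_{ij}\xi^i\eta^j=\sum d_{ij}\xi^i\omega^j$ define
\[
\deg\phi=\max\{pi+(p-1)j: c_{ij}\ne0\},\qquad \nu(\phi)=\min\{i+(a+1)j: d_{ij}\ne0\},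
\]
and put $\deg0=-\infty$, $\nu(0)=\infty$. The first is a weighted degree. The second is a weighted order of vanishing at the origin, in which the equation $\omega$ of the parabola $\Gamma=\{\eta=\xi^2-\xi\}$ counts $a+1$ times as much as $\xi$. Both are additive on products, since the product of two highest (or lowest) weighted forms is nonzero. Let
\[
V_{N,m}=\{\phi\in k[\xi,\eta]:\ \deg\phi\le N,\ \nu(\phi)\ge m\}\qquad(N,m\in\mathbb Z).
\]
These spaces have finite dimension because $p\ge2$ makes both weights positive. They vanish for $N<0$, and $V_{0,m}=k$ for $m\le0$.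

\begin{proposition}\label{prop:plane}
$R=\bigoplus_{(N,m)\in\mathbb Z^2}x^{-m}y^N\,V_{N,m}$.
\end{proposition}

\begin{proof}
The elements $x^{-m}y^N\xi^i\eta^j=x^{i+j-m}y^{N-pi-(p-1)j}X^iv^j$ form a basis of $L$, and $M$ is spanned by those in which the exponent of $y$ on the right is nonnegative. So $M$ is graded, and $x^{-m}y^N\phi\in M$ if and only if $\deg\phi\le N$. The elements $x^{-m}y^N\xi^i\omega^j=x^{i+(a+1)j-m}y^{N-pi-2pj}X^iu^j$ also form a basis of $L$, and $M'$ is spanned by those in which the exponent of $x$ on the right is nonnegative. So $M'$ is graded, and $x^{-m}y^N\phi\in M'$ if and only if $\nu(\phi)\ge m$. Now apply Lemma~\ref{lem:intersection}.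
\end{proof}

Finite generation bounds how much vanishing $m$ a given degree $N$ can buy: the \emph{slope} $m/N$ of a product of generators with $N>0$ is at most the largest of their slopes. In $R$ itself this yields nothing, for in the range of Theorem~\ref{thm:main} the largest slope is attained by $u$ (Remark~\ref{rem:slope}). We therefore divide by $u$, which amounts to restricting polynomials to $\Gamma$. Parametrize $\Gamma$ by $\xi=t$, $\eta=t^2-t$, and let
\[
\rho:k[\xi,\eta]\to k[t],\qquad \rho(\phi)=\phi(t,t^2-t),\qquad \overline V_{N,m}=\rho(V_{N,m}).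
\]
In the coordinates $\xi,\omega$ the map $\rho$ sends $\xi\mapsto t$, $\omega\mapsto0$, so its kernel is $(\omega)$. The ring $\overline R=\bigoplus x^{-m}y^N\overline V_{N,m}\subset k[t][x^{\pm1},y^{\pm1}]$ is a graded quotient of $R$.

\begin{lemma}\label{lem:exact}
For all $N,m\in\mathbb Z$,
\[
\dim V_{N,m}=\dim V_{N-2p,\,m-(a+1)}+\dim\overline V_{N,m}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:omega}, $\deg\omega=2p$, and $\nu(\omega)=a+1$. By additivity, $\omega\psi\in V_{N,m}$ if and only if $\psi\in V_{N-2p,\,m-(a+1)}$. So the kernel of $\rho$ on $V_{N,m}$ is $\omega V_{N-2p,\,m-(a+1)}$.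
\end{proof}

Next we bound $\overline V_{N,m}$. Let $W_N=\overline V_{N,0}$, the span of the polynomials $t^i(t^2-t)^j$ with $pi+(p-1)j\le N$. The variable $\xi$ costs $p$ and contributes degree $1$ in $t$, while $\eta$ costs $p-1$ and contributes degree $2$. The better rate is
\[
\sigma=\frac2{p-1}.
\]
A nonzero polynomial of degree at most $\sigma N$ vanishes at $t=0$ to order at most $\sigma N$, with equality only for multiples of $t^{\sigma N}$. The point is that equality does not occur. For $p=3$ and $N=4$, the space $W_4$ is spanned by $1$, $t$, $t^2-t$ and $t^4-2t^3+t^2$. To obtain $t^4$ one has to cancel $t^3$, and the monomial $\xi\eta$ that could do so has degree $5$.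

\begin{lemma}\label{lem:parabola}
Let $m>0$.
\begin{enumerate}
\item[(a)] $\overline V_{N,m}\subset W_N\cap t^mk[t]$, every element of $W_N$ has degree at most $\sigma N$ in $t$, and $\dim\overline V_{N,m}\le\max(0,\sigma N-m+1)$.
\item[(b)] If $m\ge\sigma N$, then $W_N\cap t^mk[t]=0$, and so $\overline V_{N,m}=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\phi=\sum d_{ij}\xi^i\omega^j$ has $\nu(\phi)\ge m$, then $\rho(\phi)=\sum_{i\ge m}d_{i0}t^i$. The polynomial $t^i(t^2-t)^j$ has degree $i+2j$, and $pi+(p-1)j\le N$ is equivalent to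
\begin{equation}\label{eq:tdeg}
(p-1)(i+2j)\le2N-(p+1)i .
\end{equation}
Hence $i+2j\le\sigma N$, and $\overline V_{N,m}$ lies in the span of the $t^h$ with $m\le h\le\sigma N$.

(b) Let $G=\sum c_{ij}t^i(t^2-t)^j\in W_N$ be divisible by $t^m$ and suppose $G\neq0$. By (a), $m=\sigma N$ and $G=\gamma t^m$ with $\gamma\ne0$. Now \eqref{eq:tdeg} reads $(p+1)i\le(p-1)\bigl(m-(i+2j)\bigr)$. A summand of degree $m$ thus has $i=0$ and $j=j_0:=m/2$; there is such a summand, so $m$ is even and $j_0\ge1$. A summand of degree $m-1$ has $(p+1)i\le p-1$, so $i=0$ and $2j=m-1$, which is impossible for even $m$. Therefore the coefficients of $t^m$ and $t^{m-1}$ in $G$ come from $c_{0j_0}(t^2-t)^{j_0}=c_{0j_0}(t^m-j_0t^{m-1}+\cdots)$ alone. This gives $c_{0j_0}=\gamma$ and $j_0\gamma=0$, a contradiction in characteristic zero.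
\end{proof}

The last step is the second use of characteristic zero; in characteristic $\ell>0$ the coefficient $j_0\gamma$ vanishes when $\ell$ divides $j_0$. Put
\[
\kappa=(a+1)-\frac{4p}{p-1}=(a+1)-2p\sigma .
\]
The hypothesis of Theorem~\ref{thm:main} is $\kappa\ge0$, which says that the slope $(a+1)/2p$ of $u$ is at least $\sigma$.

\begin{remark}\label{rem:slope}
Let $\kappa\ge0$ and $0\ne\phi\in V_{N,m}$. Write $\phi=\omega^i\psi$ with $\rho(\psi)\neq0$. Lemma~\ref{lem:parabola}(b) applied to $\psi$ gives $m-(a+1)i\le\sigma(N-2pi)\le\frac{a+1}{2p}(N-2pi)$, so $m\le\frac{a+1}{2p}N$. Thus $u$ has the largest slope in $R$.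
\end{remark}

\section{The case $(p,a)=(3,5)$}\label{sec:example}

Here $\deg\xi=3$, $\deg\eta=2$, $\nu(\omega)=6$, $\sigma=1$, $\kappa=0$, and everything can be counted exactly. Call $N-m$ the \emph{defect} of the bidegree $(N,m)$. A nonzero homogeneous element of $\overline R$ of bidegree $(N,m)\ne(0,0)$ has defect at least $1$: for $m>0$ by Lemma~\ref{lem:parabola}(b), and for $m\le0$ because $N\ge0$. The piece of bidegree $(0,0)$ is $k$. So a nonzero product of two or more nonconstant homogeneous elements has defect at least $2$, and a homogeneous generating set of $\overline R$ must contain an element of bidegree $(N,N-1)$ for every $N$ with $\overline V_{N,N-1}\ne0$.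

The first such elements can be written down. For $m\le6$ the condition $\nu(\phi)\ge m$ says only that $t^m$ divides $\rho(\phi)$, and
\[
\rho(\xi+\eta)=t^2,\qquad \rho(\eta^2-\xi-\eta)=t^4-2t^3,\qquad \rho(\eta^2+2\xi\eta+\xi+\eta)=t^4 .
\]
These give elements of bidegrees $(3,2)$, $(4,3)$, $(5,4)$; the first is $x^{-2}y^3(\xi+\eta)=x^{-1}(X+yv)=x^4z_1+yXz_3$. For $m>6$ there are conditions on the coefficients of $\omega,\omega^2,\dots$ as well, and we count dimensions instead. We show that $\overline V_{6h,6h-1}\ne0$ for all $h\ge1$.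

\emph{Lower bound.} The pairs $(i,j)$ with $3i+2j\le6h$ are counted according to the parity of $i$. For $i=2(h-s)$, $0\le s\le h$, there are $3s+1$ values of $j$; for $i=2(h-s)+1$, $1\le s\le h$, there are $3s-1$. The total is $1+\sum_{s=1}^h6s=3h(h+1)+1$. The condition $\nu\ge6h-1$ asks $d_{ij}=0$ for $i+6j<6h-1$, which is $\sum_{s=1}^h(6s-1)=3h(h+1)-h$ linear conditions. Hence $\dim V_{6h,6h-1}\ge h+1$.

\emph{Upper bound.} For $s\ge1$, the space $W_{6s}\cap t^{6s-1}k[t]$ lies in the span of $t^{6s-1},t^{6s}$ and meets the line spanned by $t^{6s}$ only in $0$, by Lemma~\ref{lem:parabola}. So $\dim\overline V_{6s,6s-1}\le1$. Since $u$ has bidegree $(6,6)$, Lemma~\ref{lem:exact} applied $h$ times gives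
\[
h+1\le\dim V_{6h,6h-1}=\sum_{s=1}^h\dim\overline V_{6s,6s-1}+\dim V_{0,-1}\le h+1 .
\]
Equality holds throughout, so every $\overline V_{6s,6s-1}$ is nonzero. Thus $\overline R$ needs a generator in each bidegree $(6s,6s-1)$, and neither $\overline R$ nor $R$ is finitely generated. This already settles the Problem.

The mechanism is that the naive lower bound for $\dim V_{N,m}$ and the upper bound obtained by restricting repeatedly to $\Gamma$ agree, which leaves no room for the spaces $\overline V$ to vanish. For general $(p,a)$ the two bounds agree to leading order, and this is enough.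

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

The expected dimension of $V_{N,m}$ is, to leading order, a difference of two triangle areas,
\[
q(N,m)=\frac{N^2}{2p(p-1)}-\frac{m^2}{2(a+1)} .
\]

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(a)] $\dim V_{N,m}\ge q(N,m)-2m-1$ for $N,m\ge0$.
\item[(b)] $\dim V_{N,m}\le\frac{N^2}{2p(p-1)}+2N+1$ for $N\ge0$ and all $m$.
\item[(c)] $q(N,m)-q(N-2p,\,m-(a+1))=\sigma N-m+\kappa/2$ for all $N,m$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Delta$ be the closed triangle with vertices $(0,0)$, $(\ell_1,0)$, $(0,\ell_2)$, where $\ell_1,\ell_2>0$, and let $n(\Delta)$ be its number of lattice points. The unit squares whose lower left corner is a lattice point of $\Delta$ cover $\Delta$, so $n(\Delta)\ge\ell_1\ell_2/2$. With $g(s)=\ell_2(1-s/\ell_1)$, which is decreasing,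
\[
n(\Delta)\le\sum_{i=0}^{\lfloor\ell_1\rfloor}\bigl(g(i)+1\bigr)\le g(0)+\int_0^{\ell_1}g(s)\,ds+\ell_1+1=\frac{\ell_1\ell_2}2+\ell_1+\ell_2+1 .
\]
Both bounds also hold for $\ell_1=\ell_2=0$. The space $\{\deg\phi\le N\}$ has dimension $n(\Delta)$ for $\ell_1=N/p$, $\ell_2=N/(p-1)$, and $\ell_1+\ell_2\le2N$; this gives (b). In this space $V_{N,m}$ is defined by the conditions $d_{ij}=0$ for $i+(a+1)j<m$. Their number is at most $n(\Delta)$ for $\ell_1=m$, $\ell_2=m/(a+1)$, hence at most $\frac{m^2}{2(a+1)}+2m+1$; this gives (a). The left side of (c) equals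
\[
\frac{4pN-4p^2}{2p(p-1)}-\frac{2(a+1)m-(a+1)^2}{2(a+1)}=\sigma N-m-p\sigma+\frac{a+1}2 .\qedhere
\]
\end{proof}

Part (c) says that along a step of Lemma~\ref{lem:exact} the expected dimension drops by the bound of Lemma~\ref{lem:parabola}(a), up to a constant. If the spaces $\overline V$ vanished on a positive proportion of the steps, $V_{N,m}$ would be smaller than its expected dimension by a quadratic amount.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\fill[gray!20] (0,0)--(6.6,2.97)--(6.6,5.28)--cycle;
\draw[->] (-0.3,0)--(7,0) node[right]{$N$};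
\draw[->] (0,-0.7)--(0,5.5) node[above]{$m$};
\draw (0,0)--(6.6,5.28) node[right]{$m=\sigma N$};
\draw (0,0)--(6.6,2.97) node[right]{$m=\lambda N$};
\draw[dashed] (6,4.2)--(1.5,-0.3);
\draw[fill=white] (6,4.2) circle (2.5pt) (5.25,3.45) circle (2.5pt) (4.5,2.7) circle (2.5pt) (3.75,1.95) circle (2.5pt);
\fill (3,1.2) circle (2.5pt) (2.25,0.45) circle (2.5pt) (1.5,-0.3) circle (2.5pt);
\end{tikzpicture}
\caption{A chain of bidegrees obtained by repeatedly subtracting the bidegree $(2p,a+1)$ of $u$, whose slope is at least $\sigma$. It starts just below the line $m=\sigma N$ and reaches $m\le0$ while $N\geq0$. If $\overline R$ were finitely generated, it would vanish in a sector above some line $m=\lambda N$ (shaded), and the open dots would contribute nothing to the dimension count.}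
\label{fig:chain}
\end{figure}

\begin{proposition}\label{prop:approach}
Let $\kappa\ge0$ and $0<\lambda<\sigma$. Then there is a bidegree $(N,m)$ with $m>\lambda N$ and $\overline V_{N,m}\ne0$.
\end{proposition}

\begin{proof}
Suppose that $\overline V_{N',m'}=0$ whenever $m'>\lambda N'$. Fix a rational $\theta$ with $\lambda<\theta<\sigma$, let $N\to\infty$ through positive multiples of the denominator of $\theta$, and put $m=\theta N$. Constants implied by $O(\cdot)$ do not depend on $N$. Let
\[
(N_i,m_i)=(N-2pi,\ m-(a+1)i),\qquad w_i=\sigma N_i-m_i,\qquad s=\lceil m/(a+1)\rceil;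
\]
see Figure~\ref{fig:chain}. Then $m_i>0$ for $0\le i<s$, $-(a+1)<m_s\le0$, and $s=O(N)$. Iterating Lemma~\ref{lem:exact},
\begin{equation}\label{eq:chain}
\dim V_{N,m}=\sum_{0\le i<s}\dim\overline V_{N_i,m_i}+\dim V_{N_s,m_s}.
\end{equation}
We estimate the terms.

\emph{All steps.} We have $w_i=(\sigma-\theta)N+\kappa i\ge(\sigma-\theta)N>0$ because $\kappa\ge0$. By Lemma~\ref{lem:parabola}(a), $\dim\overline V_{N_i,m_i}\le w_i+1$ for $0\le i<s$.

\emph{The first steps.} Let $\varepsilon=(\theta-\lambda)/(a+1)>0$. Then $\varepsilon N<m/(a+1)\le s$, and for $0\le i<\varepsilon N$,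
\[
m_i-\lambda N_i=(\theta-\lambda)N-(a+1)i+2p\lambda i\ge(\theta-\lambda)N-(a+1)i>0 .
\]
So $\overline V_{N_i,m_i}=0$ for these $i$. There are at least $\varepsilon N$ of them, hence $\sum_{0\le i<\varepsilon N}w_i\ge(\sigma-\theta)\varepsilon N^2$.

\emph{The last term.} We have $N_s>N\bigl(1-\frac{2p\theta}{a+1}\bigr)-2p$, and $\theta<\sigma\le\frac{a+1}{2p}$, so $0\le N_s\le N$ for large $N$. Since $m_s$ is bounded, Lemma~\ref{lem:count}(b) gives $\dim V_{N_s,m_s}\le q(N_s,m_s)+O(N)$.

By Lemma~\ref{lem:count}(c) the sum of all $w_i$ telescopes: $\sum_{0\le i<s}w_i=q(N,m)-q(N_s,m_s)-\kappa s/2$. Inserting the three estimates in \eqref{eq:chain},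
\[
\dim V_{N,m}\le\sum_{0\le i<s}w_i-\sum_{0\le i<\varepsilon N}w_i+q(N_s,m_s)+O(N)\le q(N,m)-(\sigma-\theta)\varepsilon N^2+O(N).
\]
Lemma~\ref{lem:count}(a) gives $\dim V_{N,m}\ge q(N,m)-O(N)$. As $(\sigma-\theta)\varepsilon>0$, this is a contradiction for large $N$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $\kappa\ge0$ and $R$ is finitely generated. Then so is $\overline R$, and replacing generators by their homogeneous components we may take finitely many nonzero homogeneous generators, of bidegrees $(N_l,m_l)$. Here $N_l\ge0$, and $m_l<\sigma N_l$ whenever $m_l>0$, by Lemma~\ref{lem:parabola}(b). As there are finitely many $l$, there is a $\lambda$ with $0<\lambda<\sigma$ and $m_l\le\lambda N_l$ for all $l$. Each graded piece of $\overline R$ is spanned by monomials in the generators, so $\overline V_{N,m}\ne0$ implies $m\le\lambda N$. This contradicts Proposition~\ref{prop:approach}. For $(p,a)=(3,5)$ we have $(a+1)(p-1)=12=4p$.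
\end{proof}

\begin{remark}
The hypothesis $\kappa\ge0$ guarantees that for every $\theta<\sigma$ the chain reaches $m\le0$ before it leaves the region $N\ge0$. If $\kappa<0$ and $\frac{a+1}{2p}<\theta<\sigma$, then $N_s$ and the last $w_i$ are negative for large $N$, the bound $\max(0,w_i+1)$ no longer telescopes, and the argument breaks down. The next section shows that the conclusion fails as well.
\end{remark}

\section{A surface with Cox ring $R$: proof of Theorem~\ref{thm:sharp}}\label{sec:surface}

By Theorem~\ref{thm:main} it remains to prove that $R$ is finitely generated when $\kappa<0$. The functions $\deg$ and $\nu$ are orders of pole and zero along two curves on a projective surface $Y$. This makes $R$ the Cox ring of $Y$, and the sign of $\kappa$ becomes the sign of $-K_Y^2$.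

\subsection*{Reduction to $k=\mathbb C$}
Write $R_k$ for the kernel over $k$. The derivation is defined over $\mathbb Q$, and kernels of linear maps commute with field extension, so $R_k=R_{\mathbb Q}\otimes_{\mathbb Q}k$. Suppose $R_{\mathbb C}$ is finitely generated. Its generators are $\mathbb C$-linear combinations of finitely many elements of $R_{\mathbb Q}$. These generate a $\mathbb Q$-subalgebra $S\subset R_{\mathbb Q}$ with $(R_{\mathbb Q}/S)\otimes_{\mathbb Q}\mathbb C=0$, so $S=R_{\mathbb Q}$, and $R_k$ is finitely generated for every $k$. From now on $k=\mathbb C$.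

\subsection*{Facts used}
Let $Y$ be a normal projective surface. For a Weil divisor $\Theta$, the space $H^0(Y,\mathcal O_Y(\Theta))$ consists of $0$ and the rational functions $\phi$ with $\operatorname{div}\phi+\Theta\ge0$. The surface is \emph{$\mathbb Q$-factorial} if every Weil divisor has a Cartier multiple; intersection numbers of Weil divisors are then defined as rational numbers by bilinearity. A divisor $\Theta$ is \emph{nef} if $\Theta\cdot C\ge0$ for every curve $C$. A nef divisor with $\Theta^2>0$ is big, and by Kodaira's lemma a big divisor is $\mathbb Q$-linearly equivalent to $A+F$ with $A$ an ample and $F$ an effective $\mathbb Q$-divisor. The sum of a nef and an ample $\mathbb Q$-divisor is ample. Let $Y$ be $\mathbb Q$-factorial, $\Delta$ an effective $\mathbb Q$-divisor, and $g:\widetilde Y\to Y$ a resolution on which the exceptional curves and the strict transform of $\Delta$ have simple normal crossings. The pair $(Y,\Delta)$ is \emph{klt} if all coefficients of $K_{\widetilde Y}-g^*(K_Y+\Delta)$ are greater than $-1$; klt pairs are dlt. If $Y$ has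 only quotient singularities, then $Y$ is $\mathbb Q$-factorial and $(Y,0)$ is klt.

\subsection*{The surface}
Let $\mathbb P=\mathbb P(1,p,p-1)$ be the weighted projective plane with coordinates $s_0,s_1,s_2$ of weights $1,p,p-1$. The chart $s_0\ne0$ is $\mathbb A^2$ with coordinates $\xi=s_1/s_0^p$ and $\eta=s_2/s_0^{p-1}$; let $o$ be its origin. The charts $s_1\ne0$ and $s_2\ne0$ are the quotients of $\mathbb A^2$ by $\mu_p$ acting on $(s_0,s_2)$ with weights $(1,-1)$ and by $\mu_{p-1}$ acting on $(s_0,s_1)$ with weights $(1,1)$. Both actions are free off the origin, so orders along the curve $H_0=\{s_0=0\}$ can be read from the exponent of $s_0$. A polynomial $\phi\neq0$ in $\xi,\eta$ equals $f/s_0^{\deg\phi}$ with $f$ homogeneous and not divisible by $s_0$, so it has a pole of order exactly $\deg\phi$ along $H_0$.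

Let $\pi:Y\to\mathbb P$ be the blow-up of the ideal $(\xi^{a+1},\omega)$ at $o$; this is the weighted blow-up with weights $(1,a+1)$ on $(\xi,\omega)$. Over the chart $\mathbb A^2$ it is the surface $\{\xi^{a+1}\beta=\omega\alpha\}\subset\mathbb A^2\times\mathbb P^1$, covered by two open sets:
\begin{itemize}
\item $Y_1=\mathbb A^2$ with coordinates $\xi,w$, where $\omega=\xi^{a+1}w$;
\item $Y_2=\{\xi^{a+1}=\omega w'\}\subset\mathbb A^3$, the quotient of $\mathbb A^2$ by $\mu_{a+1}$ with weights $(1,-1)$.
\end{itemize}
So $Y$ is a projective surface with cyclic quotient singularities. Let $E=\pi^{-1}(o)\cong\mathbb P^1$, given on $Y_1$ by $\xi=0$, and let $H=\pi^{-1}(H_0)$, which is disjoint from $E$. On $Y_1$ we have $\sum d_{ij}\xi^i\omega^j=\sum d_{ij}\xi^{i+(a+1)j}w^j$ with distinct monomials, so the order of a polynomial along $E$ is $\nu$. The open set $Y\setminus(H\cup E)=\mathbb A^2\setminus\{o\}$ has trivial class group, and its regular functions are the polynomials, whose units are constants. Therefore $\operatorname{Cl}(Y)=\mathbb ZH\oplus\mathbb ZE$ and $H^0(Y,\mathcal O_Y(NH-mE))=V_{N,m}$.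 By Proposition~\ref{prop:plane},
\[
R\cong\bigoplus_{(N,m)\in\mathbb Z^2}H^0(Y,\mathcal O_Y(NH-mE))
\]
as graded rings. The right side is the Cox ring of $Y$.

\subsection*{The anticanonical curve}
Let $U\subset Y$ be the closure of $\Gamma\setminus\{o\}$, a prime divisor. From $\deg\omega=2p$ and $\nu(\omega)=a+1$ we get $\operatorname{div}\omega=U+(a+1)E-2pH$. The form $d\xi\wedge d\eta=d\xi\wedge d\omega$ has no zeros or poles on $\mathbb A^2\setminus\{o\}$. On $Y_1$ it equals $\xi^{a+1}d\xi\wedge dw$. On the cover of the chart $s_1\ne0$, where $\xi=s_0^{-p}$ and $\eta=s_2s_0^{1-p}$, it equals $-ps_0^{-2p}ds_0\wedge ds_2$. Hence $K_Y\sim-2pH+(a+1)E$, and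
\[
U\sim2pH-(a+1)E\sim-K_Y .
\]
We have $H\cdot E=0$. On $\mathbb P$ the curves $\{s_1=0\}\sim pH_0$ and $\{s_2=0\}\sim(p-1)H_0$ meet only at the smooth point $o$, transversally, so $H^2=H_0^2=\frac1{p(p-1)}$. Over the chart $\mathbb A^2$ the curve $U$ is the line $w=0$ of $Y_1$, so $U\cdot E=1$, and $0=E\cdot\operatorname{div}\omega=1+(a+1)E^2$ gives $E^2=-\frac1{a+1}$. Consequently
\[
U^2=\frac{4p}{p-1}-(a+1)=-\kappa .
\]
The quantities of Section~\ref{sec:main} are intersection numbers too: $q(N,m)=\frac12(NH-mE)^2$ and $\sigma N-m=U\cdot(NH-mE)$. The intersection form on $\operatorname{Cl}(Y)$ is nondegenerate, so numerical and $\mathbb Q$-linear equivalence agree on $Y$.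

\subsection*{Finite generation}
Let $\kappa<0$. Then $U^2>0$, and $U\cdot C\ge0$ for every irreducible curve $C\ne U$ because $U$ is prime. So $-K_Y\sim U$ is nef and big. Write $-K_Y\sim_{\mathbb Q}A+F$ with $A$ ample and $F$ effective. For $0<\epsilon<1$ the divisor $-(K_Y+\epsilon F)\sim_{\mathbb Q}(1-\epsilon)(-K_Y)+\epsilon A$ is ample. For small $\epsilon$ the pair $(Y,\epsilon F)$ is klt, since on a fixed resolution the finitely many relevant coefficients depend linearly on $\epsilon$ and exceed $-1$ at $\epsilon=0$. By \cite[Cor.~1.3.2]{BCHM}, a $\mathbb Q$-factorial projective variety with $K+\Delta$ dlt and $-(K+\Delta)$ ample is a Mori dream space. So $Y$ is a Mori dream space, and by \cite[Prop.~2.9]{HK} the ring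
\[
R^{(\Lambda)}=\bigoplus_{(N,m)\in\Lambda}x^{-m}y^NV_{N,m}
\]
is finitely generated for a subgroup $\Lambda\subset\mathbb Z^2$ of finite index consisting of Cartier classes.

It remains to pass from $\Lambda$ to $\mathbb Z^2$. If $e$ is the index of $\Lambda$, the $e$-th power of every homogeneous element of $R$ lies in $R^{(\Lambda)}$, so $R$ is integral over $R^{(\Lambda)}$. The field $\operatorname{Frac}R=\mathbb C(x,y,X,v)$ is generated by four elements algebraic over $\operatorname{Frac}R^{(\Lambda)}$, so the extension is finite. The integral closure of a finitely generated domain over a field in a finite extension of its fraction field is a finite module. Thus $R$ is a submodule of a finite module over the Noetherian ring $R^{(\Lambda)}$, hence a finite $R^{(\Lambda)}$-module, hence a finitely generated algebra. This proves Theorem~\ref{thm:sharp}. \qed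

\section{The pairs $(m,n)$: proof of Theorem~\ref{thm:mn}}\label{sec:mn}

\emph{Kernels that are not finitely generated.} The derivation $D=D_{3,5}$ kills both $x$ and $y$. It is therefore nice for $(m,n)=(1,4)$, with $y$ counted among the $y_j$, and also for $(m,n)=(2,3)$, with $x_1=x$ and $x_2=y$. Extend $D$ to $B[w_1,\dots,w_e]$ by $D(w_i)=0$. It then acts on the coefficients of the monomials in the $w_i$, so the kernel is $R[w_1,\dots,w_e]$. This ring has $R$ as a quotient and is not finitely generated. The extension is nice whether the $w_i$ are counted among the $x_i$ or the $y_j$. This covers $m\ge1$, $n\ge4$ and $m\ge2$, $n\ge3$, that is, all pairs other than $n\le2$ and $(1,3)$.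

\emph{Finitely generated kernels.} Let $D$ be nice. If $D=0$ the kernel is the whole polynomial ring, so assume $D\ne0$. Recall that $D$ is a locally nilpotent $k[\mathbf x]$-derivation.
\begin{itemize}
\item If $n=1$, then $D(f)=(\partial f/\partial y_1)\,D(y_1)$ with $D(y_1)\ne0$, so the kernel is $k[\mathbf x]$.
\item If $n=2$, we use \cite{DF}: for a unique factorization domain $A\supset\mathbb Q$, the kernel of a nonzero locally nilpotent $A$-derivation of $A[Y_1,Y_2]$ is $A[P]$ for some $P$. With $A=k[\mathbf x]$ the kernel is $k[\mathbf x][P]$.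
\item If $(m,n)=(1,3)$, we use \cite{BD}: for a Dedekind domain $A\supset\mathbb Q$, the kernel of any locally nilpotent $A$-derivation of a polynomial ring in three variables over $A$ is finitely generated. We apply this to the principal ideal domain $A=k[x_1]$. \qed
\end{itemize}

\begin{remark}
By the result of van den Essen and Janssen quoted in the introduction, elementary derivations with $m=2$ always have finitely generated kernel. The case $(m,n)=(2,3)$ shows that ``elementary'' cannot be weakened to ``nice'' there.
\end{remark}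

\begin{thebibliography}{9}

\bibitem{BD}
Bhatwadekar and Daigle, J. Algebra \textbf{322} (2009).

\bibitem{BCHM}
Birkar, Cascini, Hacon and McKernan, J. Amer. Math. Soc. \textbf{23} (2010).

\bibitem{DF}
Daigle and Freudenburg, J. Algebra \textbf{204} (1998).

\bibitem{HF}
\emph{Hilbert's Fourteenth Problem and Algebraic Extensions with an Appendix on Roberts Type Counterexamples},
\texttt{https://beta.math.ac.vn/uploads/files/0702247.pdf}

\bibitem{HK}
Hu and Keel, Michigan Math. J. \textbf{48} (2000).

\end{thebibliography}
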